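
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Two one-dimensional plane continua with the fixed point property,\\
arcwise connected intersection, and a fixed-point-free union}


\begin{abstract}
We construct one-dimensional continua $X$ and $Y$ in the plane, both with the fixed point
property, such that $X\cap Y$ is a Warsaw circle, hence arcwise connected, while
$z\mapsto -z$ maps $X\cup Y$ to itself without a fixed point. More generally, every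
one-dimensional arcwise connected plane continuum that contains no simple closed curve and
separates the plane is the intersection of two continua with the fixed point property whose
union admits a fixed-point-free involution. On the positive side, the union has the fixed
point property if the intersection is arcwise connected and locally connected, or if the
intersection and both continua are arcwise connected. The proof of the negative result
compares the senses in which spirals turn as they approach two copies of the intersection.
\end{abstract}

\section{Introduction}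

A \emph{continuum} is a compact connected metric space. A space $Z$ has the \emph{fixed point
property} (FPP) if every continuous map $f:Z\to Z$ has a point $p$ with $f(p)=p$. An
\emph{arc} is a homeomorphic image of $[0,1]$; by the intermediate value theorem it has the
FPP. A continuum is \emph{arcwise connected} if any two of its points can be joined by an arc
in it.

The FPP is not preserved under unions. Two arcs that share exactly their endpoints have the
FPP, but their union is a circle, which can be rotated. In this example the intersection
consists of two points, and the union has acquired a simple closed curve. One may hope that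
for one-dimensional continua a sufficiently connected intersection prevents this. It is known
that it does in the following case.

\begin{itemize}
\item[(AR)] \emph{If $X$ and $Y$ are $1$-dimensional continua with the FPP and $X\cap Y$ is an
absolute retract, then $X\cup Y$ has the FPP.}
\end{itemize}

The following question, posed in \cite{Add}, asks whether in the plane arcwise connectedness
of the intersection is enough.

\begin{question}
Let $X$ and $Y$ be $1$-dimensional continua in the plane $E^2$ with the FPP such that $X\cap
Y$ is nonempty and arcwise connected. Must $X\cup Y$ have the FPP?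
\end{question}

There is a good reason to expect a positive answer: under these hypotheses $X\cup Y$ contains
no simple closed curve (Lemma~\ref{lem:union}), so the mechanism of the example with two arcs
is not available. Nevertheless the answer is no. We identify $E^2$ with $\mathbb C$.

\begin{theorem}\label{thm:main}
There are $1$-dimensional continua $X,Y\subset E^2$ with the FPP such that $X\cap Y$ is an
arcwise connected continuum (a Warsaw circle), $X\cup Y$ is invariant under $z\mapsto-z$, and
$0\notin X\cup Y$. In particular $X\cup Y$ does not have the FPP.
\end{theorem}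

The Warsaw circle can be replaced by many other continua.

\begin{theorem}\label{thm:general}
Let $K\subset E^2$ be a $1$-dimensional arcwise connected continuum which contains no simple
closed curve and separates $E^2$. Then there are $1$-dimensional continua $X,Y\subset E^2$
with the FPP such that $X\cap Y=K$ and $X\cup Y$ admits a fixed-point-free involution.
\end{theorem}

The condition that $K$ contain no simple closed curve is necessary: a $1$-dimensional
continuum with the FPP contains none (Lemma~\ref{lem:scc}). Two further assumptions make the
answer positive.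

\begin{theorem}\label{thm:positive}
Let $X,Y\subset E^2$ be $1$-dimensional continua with the FPP such that $K=X\cap Y$ is
nonempty and arcwise connected. Then $X\cup Y$ has the FPP if
\begin{itemize}
\item[(a)] $K$ is locally connected, or
\item[(b)] $X$ and $Y$ are both arcwise connected.
\end{itemize}
\end{theorem}

Together these results say the following about $X$, $Y$ and $K=X\cap Y$ as in the Question. If
$K$ is locally connected, the union has the FPP. If $K$ separates the plane, some pair with
this same intersection $K$ has a union without the FPP. Which non-locally connected,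
non-separating $K$ can be the intersection in a counterexample is not settled here.

\medskip
\noindent\textbf{Tools.} Besides elementary topology and the Riemann mapping theorem we use
two theorems. Write $S^1$ for the unit circle and $\mathrm i$ for the imaginary unit; the
letter $i$ is an index.

\begin{itemize}
\item[(E)] (Eilenberg \cite{E}.) \emph{Let $F\subset\mathbb C$ be compact, with one point
$v_i$ chosen in each bounded component of $\mathbb C\setminus F$. Every continuous map
$g:F\to S^1$ has the form
\[
g(z)=e^{\mathrm i h(z)}\prod_i\Bigl(\frac{z-v_i}{|z-v_i|}\Bigr)^{n_i}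
\]
with $h:F\to\mathbb R$ continuous and integers $n_i$ of which only finitely many are nonzero.}
\item[(H)] (Hagopian \cite{H}.) \emph{Every uniquely arcwise connected plane continuum has
the FPP.}
\end{itemize}

Theorem (H) is used only for Theorems~\ref{thm:general} and~\ref{thm:positive}(b); the proof
of Theorem~\ref{thm:main} does not need it.

\medskip
\noindent\textbf{Conventions.} A \emph{path} is a continuous map of $[0,1]$. For a continuous
map $c$ of an interval, compact or not, into $\mathbb C\setminus\{v\}$ we denote by
$\arg_vc(t)$ a continuous branch of $\arg(c(t)-v)$. It is unique up to an additive constant in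
$2\pi\mathbb Z$. If $\arg_vc\to+\infty$, we say informally that $c$ turns counterclockwise
around $v$ infinitely often, and if $\arg_vc\to-\infty$, that it turns clockwise; the argument
need not be monotone. For a set $S\subset\mathbb C$ we write $S'=-S$.

\medskip
\noindent\textbf{Plan.} Section~\ref{sec:positive} proves Theorem~\ref{thm:positive} and shows
where a counterexample must be sought. Section~\ref{sec:idea} explains the construction and
the decisive step of the proof in the simplest case. Section~\ref{sec:warsaw} establishes the
two properties of the Warsaw circle that are needed. Sections~\ref{sec:spirals}--\ref{sec:fpp}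
give the construction for any continuum with these properties and prove
Theorem~\ref{thm:main}. Section~\ref{sec:general} proves Theorem~\ref{thm:general}.

\section{Simple closed curves and the positive results}\label{sec:positive}

\begin{lemma}\label{lem:scc}
A $1$-dimensional continuum with the FPP contains no simple closed curve.
\end{lemma}

\begin{proof}
Let $S$ be a simple closed curve in a $1$-dimensional continuum $X$. Every continuous map of
a closed subset of a compact metric space of dimension at most $1$ into $S^1$ extends to the
whole space. So the identity of $S\cong S^1$ extends to a retraction $X\to S$. Following it by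
a rotation of $S$ without fixed points, we obtain a map $X\to X$ without fixed points.
\end{proof}

\begin{lemma}\label{lem:union}
Let $X,Y\subset E^2$ be $1$-dimensional continua with the FPP such that $K=X\cap Y$ is
nonempty and arcwise connected. Then $X\cup Y$ contains no simple closed curve.
\end{lemma}

\begin{proof}
Suppose $S\subset X\cup Y$ is a simple closed curve. By Lemma~\ref{lem:scc}, $S\not\subset X$
and $S\not\subset Y$. If $S\cap K=\emptyset$, then $S$ is the disjoint union of the closed
sets $S\cap X$ and $S\cap Y$, so it lies in $X$ or in $Y$, which is impossible. Hence $S\cap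
K\neq\emptyset$. Since $S\not\subset K$, some component $J$ of $S\setminus K$ is an open arc
whose endpoints $p,q$ lie in $K$ (possibly $p=q$).

The set $(X\cup Y)\setminus K$ is the disjoint union of its open subsets $X\setminus Y$ and
$Y\setminus X$. So $J$ lies in one of them, say in $X\setminus Y$. If $p=q$, then
$S=J\cup\{p\}\subset X$, which is impossible. If $p\neq q$, then $J$ together with an arc in
$K$ from $p$ to $q$ is a simple closed curve in $X$, contradicting Lemma~\ref{lem:scc}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
(a) By Lemma~\ref{lem:scc}, $K\subset X$ contains no simple closed curve. A locally connected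
continuum without simple closed curves is a point or a dendrite, and both are absolute
retracts. So (AR) applies.

(b) Since $X$ and $Y$ are arcwise connected and meet, $X\cup Y$ is arcwise connected. By
Lemma~\ref{lem:union} it contains no simple closed curve. The union of two different arcs with
the same endpoints contains a simple closed curve; so $X\cup Y$ is uniquely arcwise connected,
and (H) applies.
\end{proof}

Hence in a counterexample $K$ is not locally connected, and $X$ and $Y$ are not both arcwise
connected. The Warsaw circle is a natural first choice for $K$.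

\section{The idea}\label{sec:idea}

We look for a union $Z$ with $Z=-Z$ and $0\notin Z$, so that the half turn $z\mapsto-z$ has no
fixed point in $Z$. Put $K$ in the left half plane. Then $Z$ contains $K$ and $K'=-K$, and to
make it connected and symmetric we join $K$ and $K'$ by a line $\ell_1$ (a copy of $\mathbb R$)
and by its image $\ell_2=-\ell_1$, disjoint from $\ell_1$. If these lines ended at points of
$K$ and $K'$, they would form, together with arcs in $K$ and $K'$, a simple closed curve; by
Lemma~\ref{lem:union} this cannot happen in a counterexample. So we let both ends of both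
lines spiral around $K$ and $K'$ infinitely often, always \emph{clockwise} as they approach.
This is compatible with the symmetry, since a half turn preserves the sense of turning.

The set $K\cup K'\cup\ell_1\cup\ell_2$ is still symmetric, so it cannot be one of the two
continua. We break the symmetry with a ray $R$ inside a hole of $K$ which approaches $K$
turning \emph{counterclockwise}. Then $R'=-R$ lies in a hole of $K'$ and approaches $K'$, also
turning counterclockwise. We give $R'$ to $X$ and $R$ to $Y$:
\[
X=K\cup K'\cup\ell_1\cup\ell_2\cup R',\qquad Y=K\cup R .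
\]
Then $X\cap Y=K$, and $X\cup Y$ is symmetric again; see Figure~\ref{fig:Z}. In $X$ the two
ends are different: $K'$ is approached by lines turning clockwise and by a ray turning
counterclockwise, whereas $K$ is approached only by lines turning clockwise.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[very thick] (-3,0) circle (1);
\draw[very thick] (3,0) circle (1);
\draw plot[domain=0:900,samples=150]
 ({-3+(1+0.6*exp(-\x/400))*cos(90-\x)},{(1+0.6*exp(-\x/400))*sin(90-\x)});
\draw (-3,1.6)--(-3,2.3)--(3,2.3)--(3,1.6);
\draw plot[domain=0:900,samples=150]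
 ({3+(1+0.6*exp(-\x/400))*cos(90-\x)},{(1+0.6*exp(-\x/400))*sin(90-\x)});
\draw[gray] plot[domain=0:900,samples=150]
 ({-3+(1+0.6*exp(-\x/400))*cos(-90-\x)},{(1+0.6*exp(-\x/400))*sin(-90-\x)});
\draw[gray] (-3,-1.6)--(-3,-2.3)--(3,-2.3)--(3,-1.6);
\draw[gray] plot[domain=0:900,samples=150]
 ({3+(1+0.6*exp(-\x/400))*cos(-90-\x)},{(1+0.6*exp(-\x/400))*sin(-90-\x)});
\draw[dashed] plot[domain=0:1000,samples=150]
 ({-3+(0.95-0.75*exp(-\x/400))*cos(\x)},{(0.95-0.75*exp(-\x/400))*sin(\x)});
\draw plot[domain=0:1000,samples=150]
 ({3+(0.95-0.75*exp(-\x/400))*cos(180+\x)},{(0.95-0.75*exp(-\x/400))*sin(180+\x)});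
\fill (0,0) circle (1pt) node[right] {$0$};
\node[above] at (0,2.3) {$\ell_1$};
\node[below] at (0,-2.3) {$\ell_2$};
\node[left] at (-4.65,0) {$K$};
\node[right] at (4.65,0) {$K'$};
\node at (-3,0) {\scriptsize $R$};
\node at (3,0) {\scriptsize $R'$};
\end{tikzpicture}
\caption{Schematic picture of $Z=X\cup Y$. The thick circles stand for the continua $K$ and
$K'=-K$, which in reality contain no simple closed curve. The lines $\ell_1$ (black) and
$\ell_2=-\ell_1$ (gray) approach $K$ and $K'$ from outside, turning clockwise. The rays $R$
(dashed) and $R'=-R$ approach $K$ and $K'$ from inside, turning counterclockwise. The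
continuum $Y$ consists of $K$ and $R$; the continuum $X$ consists of everything except $R$.
The set $Z$ is invariant under $z\mapsto -z$ and does not contain $0$.}
\label{fig:Z}
\end{figure}

\medskip
\noindent\textbf{The decisive step with one hole.} Suppose that $\mathbb C\setminus K$ has
exactly one bounded component; choose a point $u$ in it, off $R$, and let $u'=-u$. Let
$f:X\to X$ be continuous without fixed points. Assume for the moment that $f$ does to $K$,
$K'$ and $\ell_1$ what $z\mapsto-z$ does:
\[
f(K)\subset K',\qquad f(K')\subset K,\qquad f(\ell_1)\subset\ell_2 .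
\]
By (E), applied on $K'$ to the direction of $f(z)-u$, there is an integer $n$ such that
\[
\arg_uf(c(t))=n\arg_{u'}c(t)+\text{(bounded)}
\]
for every curve $c$ that stays in $X$ near $K'$. Let first $c$ run along $\ell_1$ to $K'$. Then
$\arg_{u'}c\to-\infty$. The image runs along $\ell_2$ to $K$, so $\arg_uf(c)\to-\infty$ too,
and therefore $n>0$. Now let $c$ run along $R'$ to $K'$. Then $\arg_{u'}c\to+\infty$, and
because $n>0$ also $\arg_uf(c)\to+\infty$. So $f(R')$ approaches $K$ turning counterclockwise.
We shall see that $f(R')$ must lie in one of the sets $K,\ell_1,\ell_2$. The lines turn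
clockwise. So we have a contradiction as soon as $K$ itself contains no curve, parametrized by
$[0,\infty)$, that turns counterclockwise forever.

\medskip
This last condition, called (A2) below, is not automatic: it fails for a circle. Together with
the condition (A1) that $K$ have the FPP, which excludes fixed-point-free maps with
$f(K)\subset K$ or $f(K')\subset K'$, it is all we need to know about $K$. If $K$ has several
holes, several integers $n_i$ appear, and contributions of different holes could cancel. To
avoid this, we put one ray $R_i$ into each hole and arrange that it turns around a point of its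
own hole much faster than around chosen points of the others, and we let $\ell_1,\ell_2$ turn
clockwise around the chosen points of all holes at once.

\section{The Warsaw circle}\label{sec:warsaw}

Let $u=-10$ and $\varrho(\theta)=2+\cos\bigl(\frac1\theta-\frac1{2\pi}\bigr)$ for
$0<\theta\le2\pi$, so that $\varrho(2\pi)=3$. Put
\[
\gamma(s)=u+1+2s\quad(0\le s\le1),\qquad
\gamma(s)=u+\varrho(2\pi/s)\,e^{2\pi\mathrm i/s}\quad(s\ge1),
\]
\[
b=\gamma([0,1])=\{u+x:1\le x\le3\},\qquad W=\gamma([0,\infty)).
\]
The map $\gamma:[0,\infty)\to\mathbb C$ is continuous and injective. As $s\to\infty$, the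
angle $2\pi/s$ tends to $0$ and $\varrho(2\pi/s)$ oscillates between $1$ and $3$, so the set
of limit points of $\gamma(s)$ for $s\to\infty$ is exactly $b$. Hence $W$ is compact. It is a
continuum, arcwise connected because each $\gamma|_{[0,n]}$ is a homeomorphism onto an arc,
and $1$-dimensional as a countable union of arcs. Moreover $1\le|z-u|\le3$ on $W$, so
$u\notin W$ and $W\subset\{\operatorname{Re}z<0\}$.

The map $\gamma^{-1}$ is not continuous on $W$, because $\gamma(s)$ returns to $b$ as
$s\to\infty$. But a path cannot follow it there: close to a point of $b$ the oscillating part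
of $W$ is cut into infinitely many separate pieces. This is the content of the next lemma, and
it reduces everything we need to maps of $[0,\infty)$.

\begin{lemma}\label{lem:pathsW}
For every path $g:[0,1]\to W$ the function $\gamma^{-1}\circ g:[0,1]\to[0,\infty)$ is
continuous.
\end{lemma}

\begin{proof}
Fix $t^*\in[0,1]$ and let $p=g(t^*)$. We show continuity at $t^*$.

Suppose first $p\notin b$. Then $\gamma^{-1}:W\to[0,\infty)$ is continuous at $p$: if
$\gamma(s_n)\to p=\gamma(s)$, then $(s_n)$ is bounded, since otherwise $p$ would be a limit
point of $\gamma$ at infinity and hence lie in $b$; every convergent subsequence of $(s_n)$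
has limit $s$ by injectivity, so $s_n\to s$.

Suppose now $p\in b$, and let $D$ be the open disc of radius $\frac12$ about $p$. One of the
values $1$ and $3$, call it $\mu$, is not taken by $|z-u|$ on $D$: take $\mu=3$ if $|p-u|\le2$,
and $\mu=1$ otherwise. The solutions of $\varrho(\theta)=\mu$ in $(0,2\pi)$ form a decreasing
sequence $\theta_1>\theta_2>\cdots$ with limit $0$. Put $s_m=2\pi/\theta_m$, so that
$1<s_1<s_2<\cdots\to\infty$ and $\gamma(s_m)\notin D$. The set
\[
\gamma\bigl((s_m,s_{m+1})\bigr)\cap D=\gamma\bigl([s_m,s_{m+1}]\bigr)\cap D
\]
is closed in $W\cap D$. It is also open in $W\cap D$, because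
$\gamma([0,s_m])\cup\gamma([s_{m+1},\infty))$ is closed: the closure of its second part adds
only points of $b\subset\gamma([0,s_m])$. Therefore a connected subset of $W\cap D$ that
contains $p\in b$ misses all these sets, and so lies in $\gamma([0,s_1])$. Apply this to
$g(V)$, where $V$ is an interval that is a neighborhood of $t^*$ in $[0,1]$ with $g(V)\subset
D$. As $\gamma|_{[0,s_1]}$ is a homeomorphism onto its image, $\gamma^{-1}\circ g$ is
continuous on $V$.
\end{proof}

\begin{proposition}\label{prop:W}
The Warsaw circle $W$ has the following properties.
\begin{itemize}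
\item[(i)] The point $u$ lies in a bounded component of $\mathbb C\setminus W$.
\item[(ii)] There is no continuous $g:[0,\infty)\to W$ with $\arg_ug(t)\to+\infty$ as
$t\to\infty$.
\item[(iii)] $W$ has the FPP.
\end{itemize}
\end{proposition}

\begin{proof}
(i) Choose $\theta_n\in(0,2\pi)$ with $\theta_n\to0$ and $\varrho(\theta_n)=3$. Let
$r_n(\theta)=3$ for $0\le\theta\le\theta_n$ and $r_n(\theta)=\varrho(\theta)$ for
$\theta_n\le\theta\le2\pi$. Since $r_n(0)=r_n(2\pi)=3$, this defines a continuous
$2\pi$-periodic function with values in $[1,3]$. The curve
$C_n=\{u+r_n(\theta)e^{\mathrm i\theta}\}$ lies in the closed $3\theta_n$-neighborhood of $W$,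
because $u+3\in W$ and $|3e^{\mathrm i\theta}-3|\le3\theta_n$ for $0\le\theta\le\theta_n$.

Every path from $u$ to a point at distance more than $3$ from $u$ meets every $C_n$. Indeed,
the function $|z-u|-r_n(\arg(z-u))$ is continuous for $z\neq u$, negative for $0<|z-u|<1$ and
positive for $|z-u|>3$. So it has a zero on the part of the path after its last visit to $u$,
and its zeros are the points of $C_n$. Hence such a path contains points arbitrarily close to
$W$ and, being compact, meets $W$. As $u\notin W$, the component of $\mathbb C\setminus W$
that contains $u$ is bounded.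

(ii) Let $\Theta(\gamma(s))=2\pi/\max(s,1)$. This is a value of $\arg(\gamma(s)-u)$, and
$\Theta\circ\gamma$ is continuous. For continuous $g:[0,\infty)\to W$ the function
$\Theta\circ g=(\Theta\circ\gamma)\circ(\gamma^{-1}\circ g)$ is continuous by
Lemma~\ref{lem:pathsW}, applied on the intervals $[0,n]$. So it is a branch of $\arg_ug$, and
it is bounded.

(iii) Let $f:W\to W$ be continuous without fixed points. By Lemma~\ref{lem:pathsW}, applied on
the intervals $[0,n]$, the function $h=\gamma^{-1}\circ f\circ\gamma:[0,\infty)\to[0,\infty)$
is continuous. It has no fixed points, so $h(0)>0$, hence $h(s)>s$ for all $s$, and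
$h(s)\to\infty$ as $s\to\infty$. Let $x\in b$ and choose $s_k\to\infty$ with
$\gamma(s_k)\to x$. Then $f(x)=\lim\gamma(h(s_k))\in b$. Thus $f(b)\subset b$, and $f$ has a
fixed point in the arc $b$, a contradiction.
\end{proof}

\section{Spirals}\label{sec:spirals}

From now on let $K\subset\{\operatorname{Re}z<0\}$ be a $1$-dimensional arcwise connected
continuum that separates $\mathbb C$. Let $O$ be the unbounded component of $\mathbb
C\setminus K$ and let $U_i$ ($i\in I$) be the bounded ones, indexed by a set
$I\subset\{1,2,\dots\}$ containing $1$. The set $\{\operatorname{Re}z\ge0\}$ is connected,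
unbounded and disjoint from $K$, hence contained in $O$; so
$U_i\subset\{\operatorname{Re}z<0\}$. Choose $u_i\in U_i$ and put
\[
w=u_1,\qquad u_i'=-u_i .
\]
Two conditions on $K$ will be needed in Section~\ref{sec:fpp}, but not before:
\begin{itemize}
\item[(A1)] $K$ has the FPP.
\item[(A2)] There is no continuous $g:[0,\infty)\to K$ with $\arg_wg(t)\to+\infty$ as
$t\to\infty$.
\end{itemize}

We construct the rays $R_i$ and the line $\ell_1$. A Riemann map provides polar coordinates
in a hole of $K$, or outside $K$, in which winding around a point of a hole is given by an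
explicit angle up to an error that is bounded on compact sets. We let the angle grow so fast
that it beats the error.

\begin{lemma}\label{lem:inner}
For each $i\in I$ there is an injective continuous $\rho_i:[0,\infty)\to U_i\setminus\{u_i\}$
such that, as $t\to\infty$,
\[
\operatorname{dist}(\rho_i(t),K)\to0,\qquad \arg_{u_i}\rho_i(t)\to+\infty,\qquad
\frac{\arg_{u_j}\rho_i(t)}{\arg_{u_i}\rho_i(t)}\to0\quad\text{for all }j\ne i.
\]
\end{lemma}

\begin{proof}
Since $K$ is connected, $U_i$ is simply connected. Let $\mathbb D$ be the open unit disc and
$\varphi:\mathbb D\to U_i$ a conformal bijection with $\varphi(0)=u_i$. The function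
$(\varphi(z)-u_i)/z$, with value $\varphi'(0)$ at $0$, and the functions $\varphi(z)-u_j$ with
$j\ne i$ have no zeros in $\mathbb D$. Let $L_i$ and $L_j$ be holomorphic logarithms of them.
For $n\ge2$ put $r_n=1-\frac1n$,
\[
c_n=\max\bigl\{|\operatorname{Im}L_j(z)|:\ |z|\le r_{n+1},\ j\in I,\ j\le\max(n,i)\bigr\},
\qquad b_n=nc_n+n .
\]
The numbers $c_n$ do not decrease, so $b_n$ increases. Let
$\vartheta:[\frac12,1)\to[0,\infty)$ be continuous, linear on each $[r_n,r_{n+1}]$, with
$\vartheta(r_n)=b_n$. Then $\vartheta\ge nc_n+n$ on $[r_n,r_{n+1}]$. Let $\rho_i$ be the curve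
$r\mapsto\varphi(re^{\mathrm i\vartheta(r)})$, $\frac12\le r<1$, reparametrized by
$[0,\infty)$.

It is injective, since $\varphi$ is injective and the points $re^{\mathrm i\vartheta(r)}$ have
different moduli, and it avoids $u_i=\varphi(0)$. As $r\to1$, it leaves every compact subset
of $U_i$, so its distance to $\partial U_i\subset K$ tends to $0$. For $r\in[r_n,r_{n+1}]$ and
$z=re^{\mathrm i\vartheta(r)}$ a branch of $\arg_{u_i}\rho_i$ is
\[
\vartheta(r)+\operatorname{Im}L_i(z)\ \ge\ \vartheta(r)-c_n\ \ge\ (1-\tfrac1n)\,\vartheta(r),
\]
and for $j\le n$, $j\ne i$, a branch of $\arg_{u_j}\rho_i$ is $\operatorname{Im}L_j(z)$, with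
$|\operatorname{Im}L_j(z)|\le c_n\le\frac1n\vartheta(r)$. Since $\vartheta(r)\to\infty$, this
proves the last two statements. (Changing the branches by constants does not affect them.)
\end{proof}

\begin{lemma}\label{lem:outer}
There is an injective continuous $\lambda:\mathbb R\to\mathbb C$ whose image $\ell_1$ is
disjoint from $\ell_2=-\ell_1$, from $K\cup K'$ and from all $U_i$ and $U_i'$, such that for
all $i\in I$
\begin{align*}
\operatorname{dist}(\lambda(s),K)\to0,&\quad \arg_{u_i}\lambda(s)\to-\infty
 &&\text{as }s\to-\infty,\\
\operatorname{dist}(\lambda(s),K')\to0,&\quad \arg_{u'_i}\lambda(s)\to-\infty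
 &&\text{as }s\to+\infty.
\end{align*}
\end{lemma}

\begin{proof}
We surround $K$ by a Jordan curve $J$, join $J$ to $J'$ by an arc $\eta$ disjoint from $-\eta$,
and continue $\eta$ at both ends by spirals inside $J$ and $J'$.

\emph{A Jordan curve around $K$.} The set $O\cup\{\infty\}$ is a component of the complement
of the nondegenerate continuum $K$ in the sphere, hence simply connected. Let
$\psi:\{|z|>1\}\cup\{\infty\}\to O\cup\{\infty\}$ be a conformal bijection with
$\psi(\infty)=\infty$. Since $\operatorname{dist}(\psi(z),K)\to0$ as $|z|\to1$, we may fix
$a>1$ with $\psi(\{1<|z|\le a\})\subset\{\operatorname{Re}z<0\}$. Then $J=\psi(\{|z|=a\})$ is a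
Jordan curve. The set $\psi(\{a<|z|<\infty\})$ is open, connected and unbounded, and its
boundary in $\mathbb C$ is $J$; so it is the exterior of $J$. Hence the interior of $J$
consists of $\psi(\{1<|z|<a\})$, $K$ and all $U_i$.

\emph{The bridge.} Let $p_1=\psi(ae^{\mathrm i\alpha_1})$ be a point of $J$ with maximal
imaginary part $y_1$, and $p_2=\psi(ae^{\mathrm i\alpha_2})$ one with minimal imaginary part
$y_2<y_1$. Then $-p_2$ is a point of $J'$ with maximal imaginary part $-y_2$. Fix
$H>\max_J|\operatorname{Im}z|$. Let $\eta$ be the polygonal arc from $p_1$ vertically up to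
height $H$, then horizontally to real part $\operatorname{Re}(-p_2)>0$, then vertically down
to $-p_2$.

(1) \emph{The arc $\eta$ meets the closed interior of $J$ only in $p_1$ and the closed
interior of $J'$ only in $-p_2$.} Points above height $y_1$ and points with
$\operatorname{Re}z\ge0$ are exterior to $J$; except for $p_1$, every point of $\eta$ is of
one of these kinds. Points above height $-y_2$ and points with $\operatorname{Re}z\le0$ are
exterior to $J'$; except for $-p_2$, every point of $\eta$ is of one of these kinds.

(2) \emph{$\eta\cap(-\eta)=\emptyset$.} The arc $\eta$ consists of the vertical segments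
$\{\operatorname{Re}p_1\}\times[y_1,H]$ and $\{-\operatorname{Re}p_2\}\times[-y_2,H]$ and a
horizontal segment at height $H$. The arc $-\eta$ consists of
$\{\operatorname{Re}p_2\}\times[-H,y_2]$, $\{-\operatorname{Re}p_1\}\times[-H,-y_1]$ and a
horizontal segment at height $-H$. All heights on $-\eta$ are less than $H$, and all heights
on $\eta$ are greater than $-H$, so the horizontal segments do not meet the other arc. Of the
vertical segments, those in the left half plane are at heights at least $y_1$ for $\eta$ and
at most $y_2<y_1$ for $-\eta$; those in the right half plane are at heights at least $-y_2$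
for $\eta$ and at most $-y_1<-y_2$ for $-\eta$. So they do not meet either.

\emph{The spiral ends.} For each $i$ the function $(\psi(z)-u_i)/z$ has no zeros in the simply
connected domain $\{|z|>1\}\cup\{\infty\}$, where its value at $\infty$ is the nonzero leading
coefficient of $\psi$. Let $L_i$ be a holomorphic logarithm. For $n\ge1$ put
$x_n=1+\frac{a-1}n$ and
\[
c_n=\max\bigl\{|\operatorname{Im}L_i(z)|:\ x_{n+1}\le|z|\le a,\ i\in I,\ i\le n\bigr\}.
\]
Let $\vartheta:(1,a]\to[0,\infty)$ be continuous, linear on each $[x_{n+1},x_n]$, with
$\vartheta(x_1)=\vartheta(a)=0$ and $\vartheta(x_n)=n+c_n$ for $n\ge2$. As $n+c_n$ increases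
with $n$, $\vartheta\ge n+c_n$ on $[x_{n+1},x_n]$ for $n\ge2$. For $k=1,2$ let
\[
S_k=\bigl\{\psi\bigl(xe^{\mathrm i(\alpha_k-\vartheta(x))}\bigr):\ 1<x\le a\bigr\}.
\]
These sets lie in $O\cap\{\operatorname{Re}z<0\}$. They are disjoint: for each modulus $x$ the
two angles differ by $\alpha_1-\alpha_2$, which is not a multiple of $2\pi$ because
$p_1\ne p_2$. We have $S_k\cap J=\{p_k\}$, and the rest of $S_k$ is in the interior of $J$.
Along $S_k$, as $x$ decreases to $1$, the distance to $K$ tends to $0$. For $n\ge\max(2,i)$
and $x\in[x_{n+1},x_n]$ a branch of $\arg_{u_i}$ along $S_k$ is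
\[
\alpha_k-\vartheta(x)+\operatorname{Im}L_i\ \le\ \alpha_k-(n+c_n)+c_n=\alpha_k-n ,
\]
so it tends to $-\infty$, for every $i$.

\emph{The line.} Let $\lambda$ run along $S_1$ from $K$ outward to $p_1$, then along $\eta$ to
$-p_2$, then along $-S_2$ inward to $K'$. By (1), and because $S_1$ and $-S_2$ lie in opposite
half planes, $\lambda$ is injective. Its image is $\ell_1=S_1\cup\eta\cup(-S_2)$. It misses
$K$, $K'$ and all $U_i,U_i'$, since $S_k\subset O\cap\{\operatorname{Re}z<0\}$ and by (1). The
statement for $s\to-\infty$ holds by the previous paragraph with $k=1$. The one for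
$s\to+\infty$ follows from the previous paragraph with $k=2$, since
$\arg_{u_i'}(-z)=\arg_{u_i}(z)+\pi$.

It remains to see that $\ell_1$ is disjoint from $\ell_2=(-S_1)\cup(-\eta)\cup S_2$. We have
$S_1\cap S_2=\emptyset$, hence also $(-S_1)\cap(-S_2)=\emptyset$, and
$\eta\cap(-\eta)=\emptyset$ by (2). The sets $S_k$ and $-S_k$ lie in opposite half planes. By
(1), $\eta$ could meet $S_2$ only in $p_1$ and $-S_1$ only in $-p_2$; but $p_1\notin S_2$ and
$-p_2\notin-S_1$ because $S_k\cap J=\{p_k\}$ and $p_1\ne p_2$. Applying $z\mapsto-z$, we see
that $-\eta$ meets neither $-S_2$ nor $S_1$.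
\end{proof}

\section{The continua $X$ and $Y$}\label{sec:XY}

With the maps from Lemmas~\ref{lem:inner} and~\ref{lem:outer}, let $R_i=\rho_i([0,\infty))$
and
\[
X=K\cup K'\cup\ell_1\cup\ell_2\cup\bigcup_{i\in I}R_i',\qquad
Y=K\cup\bigcup_{i\in I}R_i,\qquad Z=X\cup Y .
\]
We collect the immediate properties.

\emph{Intersection and symmetry.} Since $R_i\subset U_i$ and $X\cap U_i=\emptyset$, we have
$X\cap Y=K$. Clearly $-Z=Z$. Moreover $0\notin Z$: the sets $K,R_i$ and $K',R_i'$ lie in the
open left and right half planes, and $0\notin\ell_1\cup\ell_2$ because
$\ell_1\cap(-\ell_1)=\emptyset$. So $z\mapsto-z$ is a fixed-point-free involution of $Z$.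

\emph{Compactness.} We have $\overline{R_i}\subset R_i\cup K$ and
$\overline{\ell_j}\subset\ell_j\cup K\cup K'$. For every $I_0\subset I$ the set
$K\cup\bigcup_{i\in I_0}R_i$ is closed: a limit of points from infinitely many different $R_i$
lies in the closed set $\mathbb C\setminus O=K\cup\bigcup_jU_j$, but in no $U_j$, since $U_j$
is open and meets no $R_i$ with $i\ne j$; so it lies in $K$. Hence $X$, $Y$ and $Z$ are
compact, and the complement in $Z$ of any single one of the sets $\ell_j,R_i,R_i'$ is closed.

\emph{Connectedness and dimension.} The connected set $\overline{\ell_j}$ meets $K$ and $K'$,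
$\overline{R_i}$ meets $K$, and $\overline{R_i'}$ meets $K'$. So $X$, $Y$ and $Z$ are
continua. Each is a countable union of compact sets of dimension at most $1$, namely arcs and
$K$ or $K'$, so by the countable sum theorem each is $1$-dimensional.

\emph{Parametrizations.} Put $\lambda_1(s)=\lambda(s)$ and $\lambda_2(s)=-\lambda(-s)$, so that
for both lines the end $s\to-\infty$ approaches $K$ and the end $s\to+\infty$ approaches $K'$.
By Lemma~\ref{lem:outer}, for $j=1,2$ and all $i\in I$,
\begin{equation}\label{eq:turn}
\arg_{u_i}\lambda_j(s)\to-\infty\ \ (s\to-\infty),\qquad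
\arg_{u_i'}\lambda_j(s)\to-\infty\ \ (s\to+\infty).
\end{equation}
The maps $\lambda_j:\mathbb R\to\ell_j$ and $\rho_i:[0,\infty)\to R_i$ are homeomorphisms.
Indeed, if $\lambda_j(s_n)\to\lambda_j(s)$, then $(s_n)$ is bounded, since otherwise
$\lambda_j(s)\in K\cup K'$, and then $s_n\to s$ by injectivity; the same argument works for
$\rho_i$. For every $S\in\mathbb R$ the set $\lambda_j((-\infty,S])\cup K$ is compact and
disjoint from $K'$, and $\lambda_j([S,\infty))\cup K'$ is compact and disjoint from $K$.
Therefore
\begin{equation}\label{eq:ends}
\operatorname{dist}(\lambda_j(s_n),K')\to0\Rightarrow s_n\to+\infty,\qquad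
\operatorname{dist}(\lambda_j(s_n),K)\to0\Rightarrow s_n\to-\infty .
\end{equation}

We call $K,K',\ell_1,\ell_2$ and all $R_i,R_i'$ the \emph{pieces} of $Z$. They are path
connected (for $K$ and $K'$ this is where arcwise connectedness of $K$ is used) and they
partition $Z$. The pieces $\ell_j,R_i,R_i'$ are open in $Z$; we call them \emph{open pieces}.
Each of $X$ and $Y$ is a union of pieces. Because of the spiraling, no path leads from one
piece to another.

\begin{lemma}\label{lem:pieces}
Every path in $Z$ lies in a single piece. Hence a continuous map from a path connected space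
to $Z$ has its image in a single piece.
\end{lemma}

\begin{proof}
Let $\gamma:[0,1]\to Z$ be a path, and suppose that for some open piece $G$ the open set
$\gamma^{-1}(G)$ is neither empty nor all of $[0,1]$. One of its components has an endpoint
$c\notin\gamma^{-1}(G)$, and $\gamma(c)\in\overline G\setminus G\subset K\cup K'$. As $t\to c$
in this component, the parameter of $\gamma(t)$ on $G$ (its preimage under $\lambda_j$,
$\rho_i$ or $-\rho_i$) leaves every compact set, since otherwise $\gamma(c)\in G$. This
parameter is continuous in $t$, so it tends to one end of $G$. By \eqref{eq:turn} and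
Lemma~\ref{lem:inner}, $|\arg_v\gamma(t)|\to\infty$ for some $v$ among the points $u_i,u_i'$.
But $\gamma(t)$ converges to $\gamma(c)\in K\cup K'$, which is different from $v$, so
$\arg_v\gamma(t)$ stays bounded. This is a contradiction.

So $\gamma$ lies in one open piece or in the disjoint union $K\cup K'$ of two closed sets, and
then in $K$ or in $K'$.
\end{proof}

\section{The fixed point property of $Y$ and $X$}\label{sec:fpp}

\begin{proposition}\label{prop:construction}
Let $K$ be as in Section~\ref{sec:spirals} and suppose that it satisfies (A1) and (A2). Then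
$X$ and $Y$ are $1$-dimensional plane continua with the FPP, $X\cap Y=K$, $X\cup Y$ is
invariant under $z\mapsto-z$, and $0\notin X\cup Y$.
\end{proposition}

Only the FPP of $X$ and $Y$ remains to be shown. Let $f$ be a continuous map of $T$ to itself,
where $T=X$ or $T=Y$. By Lemma~\ref{lem:pieces}, $f$ maps each piece of $T$ into a single piece
of $T$. We shall use three simple observations, where $L$ stands for $K$ or, if $T=X$, for $K$
or $K'$.
\begin{itemize}
\item[(T)] \emph{If $f(L)$ lies in an open piece $G$, then $f(P)\subset G$ for every piece $P$
of $T$ whose closure meets $L$.} For $f^{-1}(G)$ is an open subset of $T$ containing $L$, so it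
contains points of $P$; and $f(P)$ lies in a single piece.
\item[(C)] \emph{If $f(P)\subset G$ for pieces $P,G$ and $\overline P$ meets $L$, then $f(L)$
meets $\overline G$.} This is clear by continuity.
\item[(F)] \emph{If $M\subset T$ is compact and $f(M)\subset G\subset M$ for an open piece
$G$, then $f$ has a fixed point.} For $G$ is homeomorphic to $[0,\infty)$ or $\mathbb R$, so
the compact set $f(M)$ lies in an arc $\alpha\subset G\subset M$. Then $f(\alpha)\subset
f(M)\subset\alpha$, and an arc has the FPP.
\end{itemize}

\begin{proof}[Proof that $Y$ has the FPP]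
Let $f:Y\to Y$ be continuous. If $f(K)\subset K$, then $f$ has a fixed point by (A1). Otherwise
$f(K)\subset R_i$ for some $i$. Then $f(R_j)\subset R_i$ for all $j$ by (T), so
$f(Y)\subset R_i$, and (F) with $M=Y$ and $G=R_i$ gives a fixed point.
\end{proof}

\begin{proof}[Proof that $X$ has the FPP]
Suppose $f:X\to X$ is continuous without fixed points. We first show that $f$ must move the
pieces $K$, $K'$ and $\ell_1$ as $z\mapsto-z$ does, and then compare directions as in
Section~\ref{sec:idea}. By (A1), which holds for $K'$ as well,
\begin{equation}\label{eq:notself}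
f(K)\not\subset K,\qquad f(K')\not\subset K'.
\end{equation}

\medskip
\noindent\textbf{Step 1: $f(K)\subset K'$ and $f(K')\subset K$.} In view of \eqref{eq:notself}
we must show that neither $f(K)$ nor $f(K')$ lies in an open piece of $X$. There are four
cases.

(a) \emph{Suppose $f(K')\subset R_i'$.} By (T), $f(R_i')\subset R_i'$. So (F) applies with the
compact set $M=R_i'\cup K'$ and $G=R_i'$, and $f$ has a fixed point, a contradiction.

(b) \emph{Suppose $f(K)\subset R_i'$.} By (T), $f(\ell_1)\subset R_i'$. By (C), $f(K')$ meets
$\overline{R_i'}\subset R_i'\cup K'$. So $f(K')\subset R_i'$, which is excluded by (a), or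
$f(K')\subset K'$, which is excluded by \eqref{eq:notself}.

(c) \emph{Suppose $f(K')\subset\ell_j$.} By (T), $f$ maps $\ell_1$, $\ell_2$ and all $R_i'$
into $\ell_j$. By (C), $f(K)$ meets $\overline{\ell_j}\subset\ell_j\cup K\cup K'$, so by
\eqref{eq:notself} either $f(K)\subset\ell_j$ or $f(K)\subset K'$. In the first case
$f(X)\subset\ell_j$, and (F) with $M=X$ gives a fixed point. In the second case consider
$\sigma=\lambda_j^{-1}f\lambda_j:\mathbb R\to\mathbb R$. The image of the compact set
$K'\cup\lambda_j([0,\infty))$ is a compact subset of $\ell_j$. So $\sigma$ is bounded on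
$[0,\infty)$, and $\sigma(s)<s$ for large $s$. As $s\to-\infty$, the points $\lambda_j(s)$
approach $K$, so $f(\lambda_j(s))$ approaches $f(K)\subset K'$, and $\sigma(s)\to+\infty$ by
\eqref{eq:ends}. Hence $\sigma$ has a fixed point, and so has $f$. Both cases are impossible.

(d) \emph{Suppose $f(K)\subset\ell_j$.} By (T), $f(\ell_1)\cup f(\ell_2)\subset\ell_j$. By (C),
$f(K')$ meets $\overline{\ell_j}$. By (c) and \eqref{eq:notself} the only remaining possibility
is $f(K')\subset K$. Again let $\sigma=\lambda_j^{-1}f\lambda_j$. It is bounded on
$(-\infty,0]$, because $K\cup\lambda_j((-\infty,0])$ is compact with image in $\ell_j$; and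
$\sigma(s)\to-\infty$ as $s\to+\infty$, by \eqref{eq:ends}, since $f(\lambda_j(s))$ approaches
$f(K')\subset K$. So $\sigma(s)>s$ for $s$ near $-\infty$ and $\sigma(s)<s$ for $s$ near
$+\infty$, and $f$ has a fixed point, a contradiction.

\medskip
\noindent\textbf{Step 2: $f(\ell_1)\subset\ell_2$.} By Step 1 and uniform continuity of $f$,
\[
\operatorname{dist}(f(\lambda_1(s)),K')\to0\ \ (s\to-\infty),\qquad
\operatorname{dist}(f(\lambda_1(s)),K)\to0\ \ (s\to+\infty).
\]
So the piece containing $f(\ell_1)$ has a closure that meets both $K$ and $K'$. It is $\ell_1$
or $\ell_2$. If it were $\ell_1$, then by \eqref{eq:ends} the function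
$\lambda_1^{-1}f\lambda_1$ would tend to $+\infty$ as $s\to-\infty$ and to $-\infty$ as
$s\to+\infty$, and would have a fixed point. Hence $f(\ell_1)\subset\ell_2$. By \eqref{eq:ends}
$\lambda_2^{-1}f\lambda_1(s)\to-\infty$ as $s\to+\infty$, and \eqref{eq:turn} gives
\begin{equation}\label{eq:line}
\arg_wf(\lambda_1(s))\to-\infty\qquad(s\to+\infty).
\end{equation}

\medskip
\noindent\textbf{Step 3: comparing directions.} Since $w\in U_1$ and $X\cap U_1=\emptyset$, the
function $e(z)=(z-w)/|z-w|$ is defined and continuous on $X$. So are the functions
$e_i'(z)=(z-u_i')/|z-u_i'|$, since $X\cap U_i'=R_i'$ does not contain $u_i'$. Apply (E) to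
$K'$, whose bounded complementary components are the sets $U_i'\ni u_i'$, and to
$e\circ f|_{K'}$:
\[
e\circ f=e^{\mathrm ih}\prod_i(e_i')^{n_i}\qquad\text{on }K',
\]
with $h:K'\to\mathbb R$ continuous and only finitely many $n_i\ne0$. By Tietze's theorem $h$
extends to a bounded continuous $\tilde h:X\to\mathbb R$. The function
$(e\circ f)\,e^{-\mathrm i\tilde h}\prod_i(e_i')^{-n_i}:X\to S^1$ equals $1$ on $K'$. On an
open neighborhood $N$ of $K'$ in $X$ it is within distance $1$ of $1$, so there it is
$e^{\mathrm ik}$ with $k$ continuous and $|k|<\pi/2$. Hence along every continuous curve in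
$N$, defined on any interval,
\begin{equation}\label{eq:degree}
\arg_wf=\sum_in_i\arg_{u_i'}+\text{(bounded)}.
\end{equation}
As $K'$ is compact, $N$ contains all points of $X$ sufficiently near to $K'$: all
$\lambda_1(s)$ with $s$ large, and for each $i$ all $-\rho_i(t)$ with $t$ large.

First apply \eqref{eq:degree} to $\lambda_1(s)$ as $s\to+\infty$. By \eqref{eq:turn}, every
$\arg_{u_i'}\lambda_1(s)$ tends to $-\infty$. If all $n_i$ were $\le0$, the right side would be
bounded below, contradicting \eqref{eq:line}. So $n_i>0$ for some $i$, which we fix.

Now apply \eqref{eq:degree} to $-\rho_i(t)\in R_i'$ as $t\to\infty$. Since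
$\arg_{u_j'}(-\rho_i)=\arg_{u_j}\rho_i+\pi$, Lemma~\ref{lem:inner} says that the term with
index $i$ tends to $+\infty$ and dominates the finitely many others. Therefore
\begin{equation}\label{eq:ray}
\arg_wf(-\rho_i(t))\to+\infty\qquad(t\to\infty).
\end{equation}
On the other hand $f(-\rho_i(t))$ approaches $f(K')\subset K$. So $f(R_i')$ lies in a piece of
$X$ whose closure meets $K$, and these are $K,\ell_1,\ell_2$; the rays $R_j$ do not belong to
$X$. If $f(R_i')\subset K$, then \eqref{eq:ray} contradicts (A2). If $f(R_i')\subset\ell_j$,
then $\lambda_j^{-1}f(-\rho_i(t))\to-\infty$ by \eqref{eq:ends}, so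
$\arg_wf(-\rho_i(t))\to-\infty$ by \eqref{eq:turn}, contradicting \eqref{eq:ray}. Hence $X$ has
the FPP, and Proposition~\ref{prop:construction} is proved.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $K=W$ be the Warsaw circle of Section~\ref{sec:warsaw}. It is a $1$-dimensional arcwise
connected continuum in $\{\operatorname{Re}z<0\}$, and by Proposition~\ref{prop:W}(i) it
separates the plane. Number the bounded complementary components so that $u\in U_1$, and
choose $u_1=w=u$. Then (A1) and (A2) are Proposition~\ref{prop:W}(iii) and (ii), and
Proposition~\ref{prop:construction} gives the theorem.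
\end{proof}

\begin{remark}
The rays cannot all be omitted: without them $X$ would be $K\cup K'\cup\ell_1\cup\ell_2$, which
is invariant under $z\mapsto-z$ and does not contain $0$, and so does not have the FPP.
\end{remark}

\section{Separating continua without simple closed curves}\label{sec:general}

Let $K$ be as in Theorem~\ref{thm:general}. After a translation, $K\subset
\{\operatorname{Re}z<0\}$. As $K$ is arcwise connected and contains no simple closed curve, it
is uniquely arcwise connected, and (A1) holds by (H). So by
Proposition~\ref{prop:construction} Theorem~\ref{thm:general} follows, after translating back,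
from the next lemma, which gives (A2).

\begin{lemma}\label{lem:A2}
Let $K\subset\mathbb C\setminus\{w\}$ be an arcwise connected continuum without simple closed
curves. There is no continuous $g:[0,\infty)\to K$ with $\arg_wg(t)\to+\infty$ as $t\to\infty$.
\end{lemma}

Here is the idea. In the universal covering of $\mathbb C\setminus\{w\}$ such a $g$ lifts to a
curve that goes to infinity to the right, and its translates by the deck transformations are
pairwise disjoint and lie above one another in a linear order like that of $\mathbb Z$. By
compactness, points on translates that are farther and farther away in this order accumulate,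
say at a point $z$. But $z$ is joined to one fixed translate, and a translate in between
separates it from the points that are supposed to converge to it. To make this precise we need
to know on which side of a curve a point lies, although the curve may cross itself and may
turn back many times.

A \emph{ray-path} is a continuous $\alpha:[0,\infty)\to\mathbb R^2$ along which the coordinate
$y$ is bounded and $x(\alpha(s))\to+\infty$. If $x(\alpha(0))\le r$, it has a \emph{last point}
on the line $\{x=r\}$; let $y_\alpha(r)$ be its height. A \emph{tail} of $\alpha$ is a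
restriction of $\alpha$ to some $[s_0,\infty)$, parametrized again by $[0,\infty)$. We also
write $\alpha$ for the image, which is closed.

Let $A\in\mathbb R$, let $\alpha$ be a ray-path with $x(\alpha(0))=-A$, and let
$\mathcal H=\{x>-A\}$. For $q\in\mathcal H\setminus\alpha$ let $\Phi_q(s)$ be the continuous
branch of $\arg(q-\alpha(s))$, $s\ge0$, with $\Phi_q(0)\in(-\frac\pi2,\frac\pi2)$; it exists
because $q-\alpha(0)$ has positive $x$-component. As $s\to\infty$, the direction of
$q-\alpha(s)$ tends to that of the negative $x$-axis. So
\[
\kappa_\alpha(q)=\frac1\pi\lim_{s\to\infty}\Phi_q(s)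
\]
exists and is an odd integer.

\begin{lemma}\label{lem:sides}
In this situation the following holds.
\begin{itemize}
\item[(i)] The function $\kappa_\alpha$ is locally constant on $\mathcal H\setminus\alpha$.
\item[(ii)] Let $\beta$ be a ray-path in $\mathcal H\setminus\alpha$. Then $\kappa_\alpha$ is
constant on $\beta$, and for every $r\ge x(\beta(0))$ its value is $1$ if
$y_\alpha(r)<y_\beta(r)$, and $-1$ if $y_\alpha(r)>y_\beta(r)$. In particular the order of the
heights of the last points does not depend on $r\ge x(\beta(0))$.
\end{itemize}
\end{lemma}

\begin{proof}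
(i) Let $D$ be an open disc with $\overline D\subset\mathcal H\setminus\alpha$. Then
$(q,s)\mapsto\Phi_q(s)$ is continuous on $D\times[0,\infty)$: it is the continuous branch of
$\arg(q-\alpha(s))$ on this simply connected set that takes values in
$(-\frac\pi2,\frac\pi2)$ for $s=0$. Choose $S$ such that $x(q)<x(\alpha(s))$ for all $q\in D$
and $s\ge S$. For $q\in D$ the vector $q-\alpha(s)$ has negative $x$-component for all
$s\ge S$, so $|\Phi_q(S)-\pi\kappa_\alpha(q)|<\frac\pi2$. Thus $q\mapsto\Phi_q(S)$ is a
continuous function on the connected set $D$ whose values lie in the disjoint open intervals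
$(\pi k-\frac\pi2,\pi k+\frac\pi2)$, $k$ odd. All values lie in the same interval, so
$\kappa_\alpha$ is constant on $D$.

(ii) By (i), $\kappa_\alpha$ is constant on the connected set $\beta$. Let $\Phi(s,t)$ be the
continuous branch of $\arg(\beta(t)-\alpha(s))$ on $[0,\infty)^2$ with
$\Phi(0,0)\in(-\frac\pi2,\frac\pi2)$. Since $\beta(t)-\alpha(0)$ always has positive
$x$-component, $\Phi(0,t)\in(-\frac\pi2,\frac\pi2)$ for all $t$. So
$\Phi(s,t)=\Phi_{\beta(t)}(s)$, and $\lim_{s\to\infty}\Phi(s,t)=\pi\kappa_\alpha(\beta(t))$.

Let $\alpha(s_0)$ and $\beta(t_0)$ be the last points on $\{x=r\}$; they exist, since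
$x(\alpha(0))=-A<x(\beta(0))\le r$, and they are different. Choose $t_1>t_0$ such that
$x(\beta(t_1))>x(\alpha(s))$ for all $s\in[0,s_0]$. For these $s$ the vector
$\beta(t_1)-\alpha(s)$ has positive $x$-component, so $\Phi(s_0,t_1)$ lies in
$(-\frac\pi2,\frac\pi2)$ like $\Phi(0,t_1)$. For $t\in[t_0,t_1]$ the vector
$\beta(t)-\alpha(s_0)$ has $x$-component $\ge0$. So $\Phi(s_0,t)$ stays in
$[-\frac\pi2,\frac\pi2]$ for these $t$. At $t=t_0$ the vector is vertical, and therefore
$\Phi(s_0,t_0)$ is $\frac\pi2$ if $y_\beta(r)>y_\alpha(r)$, and $-\frac\pi2$ if
$y_\beta(r)<y_\alpha(r)$. Finally, for $s\ge s_0$ the vector $\beta(t_0)-\alpha(s)$ has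
$x$-component $\le0$. So $\Phi(s,t_0)$ stays in $[\frac\pi2,\frac{3\pi}2]$ in the first case
and in $[-\frac{3\pi}2,-\frac\pi2]$ in the second. Its limit as $s\to\infty$ is $\pi$ in the
first case and $-\pi$ in the second.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:A2}]
Let $w=0$ without loss of generality. Let $p(x,y)=e^{y+\mathrm ix}$ be the universal covering
$\mathbb R^2\to\mathbb C\setminus\{0\}$, let $\tau(x,y)=(x+2\pi,y)$, and let $\tilde
K=p^{-1}(K)$. This is a closed subset of a strip $\mathbb R\times[-c,c]$. Suppose that $g$
exists, and let $\tilde g$ be a lift of $g$ to $\tilde K$. Since $x(\tilde g(t))$ is a branch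
of $\arg_0g(t)$, $\tilde g$ is a ray-path. Let $Q$ be the path component of $\tilde K$ that
contains $\tilde g$.

\medskip
\noindent\textbf{The translates of $Q$.} \emph{The sets $\tau^kQ$, $k\in\mathbb Z$, are
pairwise disjoint, and their union is $\tilde K$.} They are path components of $\tilde K$. If
two of them met, they would coincide, and then for some $k\ne0$ and $\xi\in Q$ a path in
$\tilde K$ would join $\xi$ to $\tau^k\xi$. It projects to a loop in $K$ with winding number
$k$ around $0$. The image of the loop is a locally connected continuum without simple closed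
curves, hence a point or a dendrite, hence contractible. So the loop is null-homotopic in
$\mathbb C\setminus\{0\}$ and its winding number is $0$, a contradiction. Next, every point of
$K$ is joined to $g(0)$ by a path in $K$; lifting such paths, we see that $p(Q)=K$. So every
point of $\tilde K$ is of the form $\tau^kq$ with $q\in Q$.

\medskip
\noindent\textbf{The order of the translates.} Let $P_k=\tau^k\tilde g$. These ray-paths lie
in different sets $\tau^kQ$, so they are pairwise disjoint. For $k\ne l$ write $k\prec l$ if
$y_{P_k}(r)<y_{P_l}(r)$ for all large $r$. One of $k\prec l$ and $l\prec k$ holds: apply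
Lemma~\ref{lem:sides}(ii) to a tail $\alpha$ of $P_k$ and a tail $\beta$ of $P_l$, where $\beta$
is contained in $\{x>x(\alpha(0))\}$; for large $r$ the last points of the tails are those of
$P_k$ and $P_l$. Comparing the heights of three last points on the same line, we see that
$\prec$ is a strict linear order on $\mathbb Z$. It is invariant under translations of
$\mathbb Z$, because $y_{P_{k+1}}(r+2\pi)=y_{P_k}(r)$. Hence it is the usual order (if
$0\prec1$) or its reverse (if $1\prec0$). In particular,
\begin{equation}\label{eq:between}
\text{if }n>m\ge1,\text{ then } -m\text{ lies between }-n\text{ and }0\text{ in the order }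
\prec .
\end{equation}

\medskip
\noindent\textbf{An accumulation point.} For large $k$ let $\varepsilon_k$ be the last point of
$\tilde g$ on $\{x=2\pi k\}$. The points $\tau^{-k}\varepsilon_k$ lie in the compact set
$\tilde K\cap\{x=0\}$. So there are $k_i\to\infty$ such that $\tau^{-k_i}\varepsilon_{k_i}$
converges to a point $\zeta\in\tilde K$. We have $\zeta\in\tau^jQ$ for some $j$. Put
\[
z=\tau^{-j}\zeta\in Q,\qquad r=x(z)=-2\pi j,\qquad n_i=j+k_i\to\infty,\qquad
q_i=\tau^{-n_i}\varepsilon_{k_i}.
\]
Then $q_i\to z$, and $q_i$ is the last point of $P_{-n_i}$ on $\{x=r\}$.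

\medskip
\noindent\textbf{The contradiction.} Let $\beta$ be the ray-path that runs in $Q$ from $z$ to
$\tilde g(0)$ and then along $\tilde g$. Choose $A$ with $\beta\subset\mathcal H=\{x>-A\}$; in
particular $r>-A$. Choose $m\ge1$ with $x(P_{-m}(0))<-A$, and let $\alpha$ be the tail of
$P_{-m}$ starting at its last point on $\{x=-A\}$. It lies in $\tau^{-m}Q$, so it is disjoint
from $\beta\subset Q$. By Lemma~\ref{lem:sides}(ii), $\kappa_\alpha(z)$ is $1$ or $-1$
according to the order of the heights $y_\alpha$ and $y_\beta$ on lines $\{x=r'\}$ with $r'$
large. There $y_\alpha=y_{P_{-m}}$, and $y_\beta=y_{P_0}$ because $\beta$ and $P_0=\tilde g$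
have a common tail. So
\[
\kappa_\alpha(z)=1\ \text{ if }-m\prec0,\qquad \kappa_\alpha(z)=-1\ \text{ if }0\prec-m .
\]
Now let $i$ be so large that $n_i>m$, and let $\beta_i$ be the tail of $P_{-n_i}$ starting at
$q_i$. As $q_i$ is its last point on $\{x=r\}$, $\beta_i\subset\{x\ge r\}\subset\mathcal H$.
Also $\beta_i\subset\tau^{-n_i}Q$ is disjoint from $\alpha$. By Lemma~\ref{lem:sides}(ii) again,
\[
\kappa_\alpha(q_i)=1\ \text{ if }-m\prec-n_i,\qquad \kappa_\alpha(q_i)=-1\ \text{ if }
-n_i\prec-m .
\]
By \eqref{eq:between}, $\kappa_\alpha(q_i)=-\kappa_\alpha(z)$ for all large $i$. But $q_i\to z$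
and $z\in\mathcal H\setminus\alpha$, so $\kappa_\alpha(q_i)=\kappa_\alpha(z)$ for large $i$ by
Lemma~\ref{lem:sides}(i). This contradiction proves Lemma~\ref{lem:A2}, and with it
Theorem~\ref{thm:general}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Add} \emph{On the additivity of the fixed point property for $1$-dimensional
continua}, \texttt{http://matwbn.icm.edu.pl/ksiazki/fm/fm136/fm13614.pdf}.
\bibitem{E} Eilenberg, Fund. Math. \textbf{26} (1936), 61--112.
\bibitem{H} Hagopian, Trans. AMS \textbf{248} (1979), 85--104.
\end{thebibliography}

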